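# Two-spin systems: uniqueness on the regular tree gives uniqueness on every regular graph

## 1. The guess: among $d$-regular graphs, the tree is the worst

Put one of two spins on each vertex of an infinite graph in which every vertex has $d$ neighbors, let neighbors interact by a fixed rule, and freeze the spins far away from a finite set $A$ in some arbitrary way. Does $A$ still feel, in the limit, how the far spins were frozen?

The answer one would first guess is that the infinite $d$-regular tree $T_d$ is the graph on which the far spins have most influence. In the tree the sphere of radius $n$ is as large as the degree allows, and different routes from the sphere to the center never meet. A cycle makes routes collide, which looks like a waste. So the guess is: **if the influence dies out on $T_d$, it dies out on every infinite $d$-regular graph.** A known result of Weitz supports it: for the hard-core model and the antiferromagnetic Ising model, uniqueness on $T_d$ implies uniqueness on all graphs of maximum degree $d$. One may even be tempted by the bolder guess that "maximum degree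 $d$" can replace "$d$-regular" for every 2-spin system. The question for $d$-regular graphs and general 2-spin systems is posed in the paper "Uniqueness Thresholds On Trees Versus Graphs" (doi:10.1214/07-aap508).

**Definition (2-spin system).** The spins are $\pm1$ (also written $\pm$). A system is a pair $g:\{\pm1\}\to\mathbb R$, $h:\{\pm1\}^2\to\mathbb R\cup\{-\infty\}$ with $h$ symmetric. We write $w(s,t)=e^{h(s,t)}\ge 0$. The weight of a configuration is $\exp[\sum_v g(\sigma_v)+\sum_{uv}h(\sigma_u,\sigma_v)]$. Graphs are simple.

**Definition (conditional laws and uniqueness).** Let $G=(V,E)$ be an infinite graph with finite degrees and graph distance $d(\cdot,\cdot)$, and let $A\subset V$ be finite. Put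
$$\Lambda_n=\{u:d(u,A)<n\},\qquad S(A,n)=\{u:d(u,A)=n\}.$$
For $\tau\in\{\pm1\}^{S(A,n)}$, the law with boundary condition $\tau$ is the law on $\{\pm1\}^{\Lambda_n}$ with weights the exponential of the sum of $g$ over $\Lambda_n$ plus the sum of $h$ over all edges with at least one endpoint in $\Lambda_n$, the spins on $S(A,n)$ being equal to $\tau$. Only those $\tau$ with positive normalizing constant are considered. $P(\sigma_A=\cdot\mid\sigma_{S(A,n)}=\tau)$ is its marginal on $A$. The system has *uniqueness on $G$* if for every finite $A$
$$\lim_{n\to\infty}\sup_{\tau^1,\tau^2}d_{TV}\big(P(\sigma_A=\cdot\mid\sigma_{S(A,n)}=\tau^1),P(\sigma_A=\cdot\mid\sigma_{S(A,n)}=\tau^2)\big)=0 .$$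

For example, if $A=\{v\}$ and $n=1$, then $\Lambda_1=\{v\}$ and $P(\sigma_v=s\mid\tau)\propto e^{g(s)}\prod_{u\sim v}w(s,\tau_u)$. A neighbor of $\Lambda_n$ outside $\Lambda_n$ always lies in $S(A,n)$, and at a vertex of $\Lambda_n$ *all* edges are counted. Throughout, $k=d-1\ge2$.

**Textbook facts.** A finite *ferromagnetic Ising model* has couplings $J_e\ge0$ on edges, fields $h_v$ on vertices, and weights $\exp[\sum_{e=uv}J_e\sigma_u\sigma_v+\sum_vh_v\sigma_v]$. Write $\sigma_X=\prod_{v\in X}\sigma_v$ and $\langle\cdot\rangle$ for expectation.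

* **GKS inequalities** (Griffiths 1967; Kelly–Sherman 1968). If all fields are $\ge0$, then $\langle\sigma_X\rangle\ge0$ and $\langle\sigma_X\sigma_Y\rangle\ge\langle\sigma_X\rangle\langle\sigma_Y\rangle$. Hence $\langle\sigma_X\rangle$ is nondecreasing in all couplings and fields.
* **GHS inequality** (Griffiths–Hurst–Sherman 1970). If all fields are $\ge0$, then $\partial^2\langle\sigma_v\rangle/\partial h_u\partial h_w\le0$. For one isolated spin this says that $\tanh$ is concave on $[0,\infty)$.
* **FKG/Holley.** For real fields of any sign, increasing the fields or the boundary spins increases the measure stochastically. In particular it increases each $\langle\sigma_v\rangle$, and two measures in stochastic order can be coupled so that one sample lies above the other at every vertex.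

## 2. Testing the guess by hand

### 2.1 Interactions with zeros

Write $a=w(+,+)$, $b=w(+,-)$, $c=w(-,-)$.

* $b=0$ and $a,c>0$. Neighbors must agree. On $T_d$ the all-$+$ and all-$-$ boundaries force the root to be $+$, respectively $-$. Uniqueness fails on $T_d$ and the guess asserts nothing.
* $b=0$ and at most one of $a,c$ is positive. On every $d$-regular graph, each vertex of $\Lambda_n$ has a counted edge, so the only allowed configuration on $\Lambda_n$, whatever $\tau$, is one fixed constant, or no boundary condition is admissible. The guess holds trivially.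
* $b>0$ and $a=c=0$. Neighbors must differ. On $T_d$ the boundaries all $+$ and all $-$ at level $n$ are admissible, and parity makes them force different root spins. Uniqueness fails on $T_d$.

### 2.2 Ising spins on a tree, and a golden-ratio example

Call $x$ the *field* of a spin with law proportional to $e^{x\sigma}$; its mean is $\tanh x$, and $x=\pm\infty$ means a frozen spin. Suppose a child has field $x$ in its own subtree and is tied to its parent $\sigma_v$ by the factor $e^{J\sigma\sigma_v}$. Summing over the child gives $\sum_\sigma e^{x\sigma+J\sigma\sigma_v}=2\cosh(x+J\sigma_v)$, so the child adds to the parent's field the amount $\frac12\log\frac{\cosh(x+J)}{\cosh(x-J)}$. With $K=|J|>0$, $\theta=\tanh K$ and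
$$f(x)=\operatorname{artanh}(\theta\tanh x)=\tfrac12\log\frac{\cosh(x+K)}{\cosh(x-K)},\qquad f(\pm\infty)=\pm K,\tag{1}$$
this amount is $\operatorname{sgn}(J)f(x)$. (The two forms agree because $\operatorname{artanh}z=\frac12\log\frac{1+z}{1-z}$ and $\cosh K\cosh x\,(1\pm\theta\tanh x)=\cosh(x\pm K)$.) Differentiating,
$$f'(x)=\frac{\sinh2K}{\cosh2K+\cosh2x}=\frac{\cosh2K-\cosh2f(x)}{\sinh2K}.\tag{2}$$
The first form is $\frac12[\tanh(x+K)-\tanh(x-K)]=\frac{\sinh 2K}{2\cosh(x+K)\cosh(x-K)}$. For the second, put $u=f(x)$, so $\tanh u=\theta\tanh x$. Then $f'=\theta\frac{1-\tanh^2x}{1-\theta^2\tanh^2x}=\theta\frac{1-\tanh^2u/\theta^2}{1-\tanh^2u}=\theta\cosh^2u-\theta^{-1}\sinh^2u$. Since $\theta+\theta^{-1}=2\cosh2K/\sinh2K$ and $\theta^{-1}-\theta=2/\sinh2K$, this is the second form. So $f$ is odd, increasing, strictly concave on $[0,\infty)$, and $f'(0)=\theta$.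

Now take $d=4$, $J=\log2$, so $\theta=3/5$, $\sinh2J=15/8$, $\cosh2J=17/8$, and let every vertex carry $e^{B\sigma}$ with $B\ge 0$. Let $\varphi=(1+\sqrt5)/2$. Since $\varphi^2=\varphi+1$, $\tanh(\log\varphi)=\frac{\varphi^2-1}{\varphi^2+1}=\frac{\varphi}{\varphi+2}=\frac1{\sqrt5}$, hence $\tanh(2\log\varphi)=\frac{2/\sqrt5}{6/5}=\frac{\sqrt5}3$, and $\frac35\cdot\frac{\sqrt5}3=\frac1{\sqrt5}$. So
$$f(2\log\varphi)=\log\varphi .\tag{3}$$
The concave function $3f(y)-y$ on $[0,\infty)$ is maximal where $f'(y)=\frac13$, i.e. $\cosh2y=\frac{45-17}8=\frac72$. Since $\cosh(4\log\varphi)=\frac12(\varphi^4+\varphi^{-4})=\frac72$, this is $y=2\log\varphi$, and the maximum is $3\log\varphi-2\log\varphi=\log\varphi\approx0.481$.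

Let $B=\log2\approx0.693$. On $T_4$ the fields evolve towards the root by $F(x)=\log2+3f(x)$. For $x=-y\le0$, $F(x)-x=\log2-(3f(y)-y)\ge\log2-\log\varphi>0$. On $[0,\infty)$, $F(x)-x$ is strictly concave, positive at $0$, and tends to $-\infty$. So $F$ has exactly one fixed point $x^*$, and the monotone sequences $F^n(-\infty)$ and $F^n(+\infty)$ both converge to it. The root field $B+4f(\cdot)$ then has the same limit for all-plus and all-minus boundary. For a general finite $A$ and $v\in A$, the ball $\{d(u,v)<n\}$ lies in $\Lambda_n$. Conditioning on the spins at distance $n$ from $v$ shows that the mean of $\sigma_v$ under any boundary on $S(A,n)$ lies between its means under the two constant boundaries on the sphere around $v$. By monotone coupling, uniqueness holds on $T_4$.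

### 2.3 A graph with cycles: the ladder

The ladder $\mathbb Z\times\{0,1\}$ is 3-regular. Take any Ising system. Rungs form a chain with a positive symmetric $4\times4$ transfer matrix $W$ (put half of the weight of each rung in each adjacent factor). Let $A$ lie in rungs $-l,\dots,l$, and let $n>m+2l+1$, so that the rungs $\pm(l+m)$ lie in $\Lambda_n$. Given these two rungs, the law of the middle rungs depends on them only through the end factors $W^m(x_{-l-m},x_{-l})$ and $W^m(x_l,x_{l+m})$. By Perron–Frobenius, $W^m(x,y)$ divided by its product-form leading term tends to $1$ uniformly. So the influence dies out, for every $J$ and $B$, even when it does not die out on $T_3$. Uniqueness on one graph says nothing about the tree; only the implication from the tree to graphs can be hoped for.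

### 2.4 Lower degree: the bolder guess is false

Let $h(s,t)=(\log2)(st+s+t)$ and $g(s)=-3(\log2)s$; so $w(+,+)=8$ and $w(+,-)=w(-,-)=\frac12$. On an $r$-regular graph each vertex collects $r\log2$ from its edges. So the system is the Ising model with $J=\log2$ and field $(r-3)\log2$. On $T_4$ the field is $\log2$, and uniqueness holds by 2.2. On $T_3$ the field is $0$ and the recursion is $x\mapsto2f(x)$. By (3) it fixes $\pm2\log\varphi$. From $-\infty$ it stays $\le-2\log\varphi$, and the root field is at most $-3\log\varphi$; with plus boundary it is at least $3\log\varphi$. Uniqueness fails on $T_3$, a graph of maximum degree less than $4$.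

So the bolder guess fails, and regularity has to be used. The guess for regular graphs survives.

## 3. Two theorems

> **Theorem A.** Let $d\ge3$ and let $(g,h)$ be a 2-spin system. It has uniqueness on $T_d$ if and only if it has uniqueness on every infinite $d$-regular graph.

The "if" part is trivial, since $T_d$ is $d$-regular. In Theorem B, $f$ is the function (1) with $K=|J|$, and for $J>0$
$$B_c(d,J)=\max_{y\ge0}\,(kf(y)-y)\ge0.$$

> **Theorem B.** Let $d\ge3$, $k=d-1$.
>
> **(a) Sharp classification.** After the gauge of Section 4, the following systems have uniqueness on $T_d$, equivalently on all infinite $d$-regular graphs, exactly when: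
> * ferromagnetic Ising ($J>0$, $B$): $B\ne0$ and $|B|>B_c(d,J)$, or $B=0$ and $k\tanh J\le1$. Here $B_c=0$ if $k\tanh J\le1$; otherwise $B_c=kf(y_c)-y_c$ with $y_c>0$, $\cosh2y_c=k\sinh2J-\cosh2J$;
> * antiferromagnetic Ising ($J=-K<0$, $B$): $kf'(x^*)\le1$, where $x^*=B-kf(x^*)$;
> * hard-core: $\lambda\le k^k/(k-1)^{k+1}$.
>
> **(b) Bounded degree, inhomogeneous ferromagnet.** Let $J>0$ and let $G$ be an infinite graph of maximum degree $\le d$ with couplings $0\le J_e\le J$ and fields $B_v$, where either $B_v\ge B>0$ for all $v$ with $B>B_c(d,J)$, or $B_v\equiv0$ and $k\tanh J\le1$. Then uniqueness holds on $G$. The constant $B_c(d,J)$ is optimal.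
>
> **(c)** In the antiferromagnetic Ising (with field) and hard-core cases, the conditions in (a) imply uniqueness on all infinite graphs of maximum degree $\le d$ with the same $(K,B)$, respectively $\lambda$.
>
> **(d) Regularity matters for general $(g,h)$.** For each $d\ge4$ there is a 2-spin system $(g,h)$ with uniqueness on $T_d$, hence on all $d$-regular graphs, but not on $T_{d-1}$, a graph of maximum degree $<d$.

Section 2.4 is (d) for $d=4$, and 2.2 computed $B_c(4,\log2)=\log\varphi$. Theorem A takes Sections 4–14; Theorem B is finished in Section 15.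

## 4. A gauge change leaves three families

This section is where regularity enters.

**Gauge.** For $\varphi:\{\pm\}\to(0,\infty)$ replace $w(s,t)$ by $w(s,t)\varphi(s)\varphi(t)$ and $e^{g(s)}$ by $e^{g(s)}\varphi(s)^{-d}$. On a $d$-regular graph every vertex of $\Lambda_n$ has exactly $d$ counted edges, so there the new factors cancel. What remains is a product over boundary vertices, which depends only on $\tau$. So no conditional law changes, on any $d$-regular graph.

The cases with $b=0$, and $b>0$ with $a=c=0$, were settled in 2.1. Two cases remain.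

* $b>0$ and exactly one of $a,c$ is positive, say $a>0=c$ (otherwise rename the spins). With $\varphi(+)=a^{-1/2}$, $\varphi(-)=a^{1/2}/b$ we get $w(+,+)=w(+,-)=1$, $w(-,-)=0$. This is the **hard-core model** with some activity $\lambda>0$: $-$ means occupied, no two neighbors are occupied, and each occupied vertex contributes $\lambda$.
* $a,b,c>0$. With $\varphi(\pm)=(c/a)^{\pm1/4}$, $w(\pm,\pm)=\sqrt{ac}$ and $w(+,-)=b$. Up to constants $w(s,t)=e^{Jst}$ with $e^{4J}=ac/b^2$, and the vertex weight is $e^{B\sigma_v}$ for some $B\in\mathbb R$. This is the **Ising model with field**. If $J=0$ the spins are independent and uniqueness holds everywhere.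

It remains to treat the ferromagnet ($J>0$), the antiferromagnet ($J<0$) and the hard-core model. By spin flip we assume $B\ge0$ in the ferromagnet.

## 5. What uniqueness on the tree says about the parameters

**Lemma 1 (ferromagnet, $J>0$, $B\ge0$).** If uniqueness holds on $T_d$, then either (i) $B>0$ and $B>B_c(d,J)$, or (ii) $B=0$ and $k\theta\le1$.

*Proof.* Suppose neither holds. Then there is $y>0$ with $B\le kf(y)-y$. Indeed, if $0<B\le B_c$, take a maximizer; it is positive because $B_c>0$. If $B=0$ and $k\theta>1$, take small $y$, as $kf'(0)=k\theta>1$. Let $F(x)=B+kf(x)$. It is increasing and $F(-y)=B-kf(y)\le-y$. Under minus boundary the fields at level 1 are iterates of $F$ started from $-\infty$, so they are $\le-y$. The root field is then at most $B-df(y)\le-y-f(y)<0$, for all $n$. With plus boundary the root field is $\ge0$. Uniqueness fails. $\square$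

For the other two families put:

* *Antiferromagnet*: $J=-K<0$, $f$ as in (1), $b_0=B$, $\mathcal X=[-\infty,\infty]$. The *value* of a vertex is half its log-odds of $+$, i.e. its field.
* *Hard-core*: $f(x)=\log(1+e^x)$, $f(-\infty)=0$, $b_0=\log\lambda$, $\mathcal X=[-\infty,\log\lambda]$. The *value* is the log-odds of being occupied. Here $f'=\frac{e^x}{1+e^x}=1-e^{-f}$.

On a tree, a vertex whose children have values $x_i$ has value $b_0-\sum f(x_i)$. For Ising this is 2.2. For hard-core, occupation requires all children unoccupied, which has probability $\prod(1+e^{x_i})^{-1}$. Let $\Phi(x)=b_0-kf(x)$. It is continuous and decreasing on $\mathbb R$, and it has a unique fixed point $x^*\in\mathbb R\cap\mathcal X$ (in the hard-core case $x^*\le\log\lambda$ because $f\ge0$). For hard-core put also $f(+\infty)=+\infty$ and $\Phi(+\infty)=-\infty$.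

**Lemma 2.** Uniqueness on $T_d$ implies $kf'(x^*)\le1$.

*Proof.* Suppose $kf'(x^*)>1$. Then $(\Phi^2)'(x^*)=(kf'(x^*))^2>1$, so for some $\epsilon>0$ we have $\Phi^2(x^*+\epsilon)\ge x^*+\epsilon$ and $\Phi^2(x^*-\epsilon)\le x^*-\epsilon$. As $\Phi^2$ is increasing, induction gives $\Phi^{2j}(+\infty)\ge x^*+\epsilon$ and $\Phi^{2j}(-\infty)\le x^*-\epsilon$ for all $j\ge0$. Let $A$ be the root of $T_d$. A constant boundary at level $n$ has value $\pm\infty$ there ($+\infty$ is plus, respectively occupied); level 1 has value $\Phi^{n-1}(\pm\infty)$ and the root has value $b_0-df(\Phi^{n-1}(\pm\infty))$. Let $p$ be the strictly increasing function giving the probability of $+$ (respectively occupied) from the value. For every odd $n$ the two root probabilities are at most $p(b_0-df(x^*+\epsilon))$ and at least $p(b_0-df(x^*-\epsilon))$. These bounds do not depend on $n$, and the second is strictly larger. Uniqueness fails. $\square$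

For the hard-core model with $R^*=e^{x^*}$ the condition reads $kR^*\le1+R^*$. For $d=3$ it is $R^*\le1$, i.e. $\lambda=R^*(1+R^*)^2\le4$.

## 6. Telescoping: a tree-like recursion on a graph with cycles

The sensible first approach is to carry the tree recursion over to a graph. A cycle seems to forbid this, because the neighbors of $v$ remain dependent after $v$ is removed. The telescoping below, as in Weitz, removes the problem at the price of extra frozen spins. In this section and the next two the model is antiferromagnetic or hard-core; we say *repulsive*.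

**Definition (instance).** An *instance* is a finite graph on a vertex set $U$ where each $u\in U$ additionally carries some *half-edges*, each pinned to a spin $s$ and contributing the factor $w(\sigma_u,s)$. For every $u$, $\deg_U(u)$ plus the number of half-edges at $u$, the *total* at $u$, is at most $d$. In a *cavity instance at $v$* the total is at most $k$ at $v$ and at most $d$ elsewhere. Let $x(H,v)\in\mathcal X$ be the value of $v$ in the instance $H$, as in Section 5.

On $d$-regular graphs all totals will equal $d$ ($k$ at the cavity vertex); smaller totals are allowed for Theorem B(c). Every instance has a positive partition function: in the hard-core case leave all vertices unoccupied. In the hard-core case the odds of occupation are at most $\lambda$, since removing $v$ from an independent set keeps it allowed.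

**Recursion.** Let $v$ have neighbors $u_1,\dots,u_r$ in $U$. Let $H_i$ be the cavity instance at $u_i$ on $U\setminus\{v\}$ obtained by deleting $v$ and the edge $vu_i$ and, for $j\ne i$, replacing the edge $vu_j$ by a half-edge at $u_j$, pinned to $+$ (hard-core: occupied) if $j<i$ and to $-$ (unoccupied) if $j>i$. The total drops by one at $u_i$ and is unchanged elsewhere. Let $x_i=x(H_i,u_i)$. The claim is
$$x(H,v)=b_0-\sum f(x_i)\quad\text{over all edges and half-edges at }v,\tag{4}$$
where a half-edge has $x_i=s\cdot\infty$ (Ising), respectively $x_i=-\infty$ if unoccupied (hard-core). For hard-core we assume that $v$ has no occupied half-edge; if it has one, $x(H,v)=-\infty$.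

*Ising.* Let $Z^{(i)}$ be the partition function of $H-v$ where $u_j$ gets a half-edge pinned to $+$ for $j\le i$ and to $-$ for $j>i$. Then
$$\frac{P(\sigma_v=+)}{P(\sigma_v=-)}=e^{2B}\prod_{\text{half-edges at }v}e^{2Js}\prod_{i=1}^r\frac{Z^{(i)}}{Z^{(i-1)}},\qquad\frac{Z^{(i)}}{Z^{(i-1)}}=\frac{\mathbb E_{H_i}e^{J\sigma_{u_i}}}{\mathbb E_{H_i}e^{-J\sigma_{u_i}}}=\frac{\cosh(x_i+J)}{\cosh(x_i-J)},$$
because $Z^{(i)}$ and $Z^{(i-1)}$ differ only in the pin at $u_i$, and all other pins are those of $H_i$. Take $\frac12\log$ and use $J=-K$: each edge gives $-f(x_i)$ and each half-edge gives $-Ks=-f(s\cdot\infty)$.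

*Hard-core.* The odds of occupation are $\lambda P_{H-v}(u_1,\dots,u_r\text{ unoccupied})$. In $H-v$, the conditional probability that $u_i$ is unoccupied given that $u_1,\dots,u_{i-1}$ are unoccupied is $(1+e^{x_i})^{-1}$: an occupied half-edge forces its vertex to be unoccupied, which is the conditioning, and an unoccupied half-edge has no effect. Multiply and take logarithms. This proves (4).

**Example.** Let $U=\{v,u_1,u_2\}$ be a triangle, $d=3$, each vertex with one unoccupied half-edge. Directly, the odds of $v$ are $\lambda/(1+2\lambda)$. In $H_1$ the edge $u_1u_2$ is present and no pin matters, so $e^{x_1}=\lambda/(1+\lambda)$. In $H_2$, $u_1$ is forced unoccupied, so $e^{x_2}=\lambda$. Formula (4) gives $\lambda\cdot\frac{1+\lambda}{1+2\lambda}\cdot\frac1{1+\lambda}=\frac{\lambda}{1+2\lambda}$.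

**Padding.** If fewer than $k$ (or $d$) edges and half-edges meet at $v$, add children with the constant value $0$ (Ising) or $-\infty$ (hard-core). There $f=0$, so (4) holds with exactly $k$ (or $d$) children.

## 7. A metric in which the repulsive recursion contracts

To use (4) we must show that changes of the $x_i$ shrink, for *all* inputs in $\mathcal X^k$, since telescoping creates pins at unpredictable places. The plain distance is not enough. For hard-core with $d=3$, $\lambda=4$ we have $x^*=0$ and $kf'(x^*)=1$, but at $x=\log4$, $kf'(x)=\frac85>1$. The remedy is to measure values in the metric with density $\sqrt{f'}$. Then the factor for equal inputs becomes $\Gamma$ below; in the example at $R=e^x=4$, with $R'=4/25$ at the output, $\Gamma^2=4\cdot\frac45\cdot\frac4{29}=\frac{64}{145}<1$.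

**Lemma 3.** Assume $kf'(x^*)\le1$. Let $\Gamma(x)=k\sqrt{f'(x)f'(\Phi(x))}$, $x\in\mathbb R$. Then $\Gamma\le1$, with equality only possibly at $x^*$.

*Proof.* *Reduction to critical points.* $\Gamma$ is positive and continuous, and it tends to $0$ at $\pm\infty$. (Ising: $f'$ is bounded and $f'\to0$. Hard-core: $f'(x)\to0$ at $-\infty$; at $+\infty$, $\Phi(x)\to-\infty$.) So it has a maximizer. It suffices to show that a critical point $x$ with $\Gamma(x)\ge1$ must be $x^*$. For then, if $\max\Gamma\ge1$, the maximizer is $x^*$, so $\max\Gamma=\Gamma(x^*)=kf'(x^*)\le1$; and any point with $\Gamma=1$ is a maximizer, hence $x^*$. Let $y=\Phi(x)$; if $x>x^*$ then $y<x^*$, and if $x<x^*$ then $y>x^*$. As $\Phi'=-kf'$, criticality reads $\frac{f''}{f'}(x)=kf'(x)\frac{f''}{f'}(y)$.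

*Antiferromagnet.* Since $f$ is odd, $-\Phi_B(-x)=\Phi_{-B}(x)$. So a spin flip replaces $(B,x^*,\Gamma(x))$ by $(-B,-x^*,\Gamma(-x))$, and we may assume $x^*\ge0$. From (2), $(\log f')'(x)=-\frac2{\sinh2K}f'(x)\sinh2x$, so criticality reads
$$\sinh2x=kf'(y)\sinh2y.\tag{5}$$
The function $\omega(z)=f'(z)\sinh2z=\frac{\sinh 2K\sinh 2z}{\cosh 2K+\cosh 2z}$ is strictly increasing: the numerator of its derivative is a positive multiple of $\cosh2z(\cosh2K+\cosh2z)-\sinh^22z=\cosh2z\cosh2K+1$. Also $k\omega(x^*)\le\sinh2x^*$, since $\sinh 2x^*\ge0$.

If $x>x^*$, then $x>0$, so $y>0$ by (5), and $0<y<x^*<x$. Then $\sinh2x=k\omega(y)<k\omega(x^*)\le\sinh2x^*<\sinh2x$, a contradiction.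

If $x<x^*$, then $y>x^*\ge0$, so $x>0$ by (5), and $0<x<x^*<y$. Multiply $k^2f'(x)f'(y)\ge1$ by $\sinh2y>0$ and use (5): $k\omega(x)=kf'(x)\cdot kf'(y)\sinh2y\ge\sinh2y$. But $k\omega(x)<k\omega(x^*)\le\sinh2x^*<\sinh2y$, a contradiction.

*Hard-core.* Let $R=e^x$, $R'=e^y$, $R^*=e^{x^*}$; the hypothesis is $kR^*\le1+R^*$. As $f'=R/(1+R)$ and $f''/f'=1/(1+R)$, criticality reads $kR=1+R'$. Then $\Gamma^2=\frac{k^2RR'}{(1+R)(1+R')}=\frac{kR'}{1+R}$, so $\Gamma\ge1$ means $kR'\ge1+R$. If $R<R^*<R'$, then $1+R'=kR<kR^*\le1+R^*<1+R'$, a contradiction. If $R'<R^*<R$, then $1+R\le kR'<kR^*\le1+R^*<1+R$, a contradiction. $\square$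

For $x=(x_1,\dots,x_k)\in\mathcal X^k$ let $y(x)=b_0-\sum f(x_i)$, which is finite and lies in $\mathcal X$ ($f$ is bounded on $\mathcal X$, and nonnegative in the hard-core case). Let
$$\alpha(x)=\sqrt{f'(y(x))}\sum_i\sqrt{f'(x_i)},\qquad f'=0\text{ at infinite points of }\mathcal X.$$

**Lemma 4.** If $kf'(x^*)\le1$, then $\alpha\le1$ on $\mathcal X^k$, with equality at most at $(x^*,\dots,x^*)$.

*Proof.* The purpose is to pass from unequal to equal inputs. As a function of $u=f(x)$, $\sqrt{f'}$ equals $\sqrt{(\cosh2K-\cosh2u)/\sinh2K}$ on $[-K,K]$ by (2), respectively $\sqrt{1-e^{-u}}$ on $[0,\infty)$. Each is the square root of a strictly concave nonnegative function, hence strictly concave, as the square root is strictly increasing and concave. Let $\bar u$ be the mean of the $f(x_i)$ and let $\bar x\in\mathcal X$ satisfy $f(\bar x)=\bar u$. Then $y(x)=b_0-k\bar u$. If $\bar x$ is infinite, then $\bar u$ is an extreme value of $f$, all $x_i$ equal $\bar x$, and $\alpha(x)=0$. Otherwise $y(x)=\Phi(\bar x)$ and, by Jensen and $f'(y(x))>0$, $\alpha(x)\le\Gamma(\bar x)$ with equality only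 if all $x_i=\bar x$. Apply Lemma 3. $\square$

**Definition (metric and modulus).** Let $\rho(x)=\int^x\sqrt{f'(z)}\,dz$, from $0$ (Ising), respectively from $-\infty$ (hard-core). Since $f'>0$ on $\mathbb R$ and $\sqrt{f'}$ decays exponentially at the infinite points of $\mathcal X$, $\rho$ is a homeomorphism of $\mathcal X$ onto a compact interval. Let
$$\Psi(\delta)=\max\{|\rho(y(x))-\rho(y(x'))|:x,x'\in\mathcal X^k,\ |\rho(x_i)-\rho(x_i')|\le\delta\ \ \forall i\}.$$
The maximum exists by compactness, $\Psi$ is nondecreasing, and $\Psi(0)=0$. In the hard-core model, for instance, $\rho(x)=2\operatorname{arsinh}(e^{x/2})$, whose derivative is $e^{x/2}/\sqrt{1+e^x}$, and $\rho(\mathcal X)=[0,2\operatorname{arsinh}\sqrt\lambda]$.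

**Lemma 5.** If $kf'(x^*)\le1$ and $\delta_0=\operatorname{diam}\rho(\mathcal X)$, $\delta_{j+1}=\Psi(\delta_j)$, then $\delta_j\to0$.

*Proof.* **Step 1: $\Psi(\delta)<\delta$ for $\delta>0$.** Let $x,x'$ be a maximizing pair and $\delta'=\max_i|\rho(x_i)-\rho(x_i')|\le\delta$. If $\delta'=0$ the maximum is $0<\delta$. Otherwise let $x(t)$, $t\in[0,1]$, be the path from $x$ to $x'$ along which each $\rho(x_i(t))$ is affine. A coordinate with $x_i\ne x_i'$ is finite for $t\in(0,1)$; a coordinate resting at an infinite point is constant and contributes $0$. Since $df/d\rho=f'/\sqrt{f'}=\sqrt{f'}$, on $(0,1)$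
$$\tfrac{d}{dt}\rho(y(x(t)))=-\sqrt{f'(y(x(t)))}\sum_i\sqrt{f'(x_i(t))}\,\big(\rho(x_i')-\rho(x_i)\big).$$
This is bounded in absolute value by $\delta'\alpha(x(t))$, and $t\mapsto\rho(y(x(t)))$ is continuous on $[0,1]$. So $|\rho(y(x'))-\rho(y(x))|\le\delta'\int_0^1\alpha(x(t))\,dt<\delta'$. The last inequality holds because some coordinate is strictly monotone in $t$, so $x(t)=(x^*,\dots,x^*)$ for at most one $t$, and $\alpha(x(t))<1$ for all other $t$ by Lemma 4.

**Step 2: the limit is zero.** By Step 1 $\delta_j$ is nonincreasing; let $\delta_\infty$ be its limit. Choose maximizing pairs for $\Psi(\delta_j)$ and a subsequence along which they converge in $\mathcal X^k\times\mathcal X^k$. The limit pair satisfies the constraint with $\delta_\infty$, so by continuity $\delta_\infty=\lim_j\Psi(\delta_j)\le\Psi(\delta_\infty)$. By Step 1, $\delta_\infty=0$. $\square$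

## 8. Antiferromagnets and the hard-core model on graphs

**Proposition 6.** If $kf'(x^*)\le1$, the repulsive model has uniqueness on every infinite graph of maximum degree $\le d$. (This is Theorem B(c); together with Lemma 2 it gives Theorem A for the repulsive models.)

*Proof.* **Step 1: decay in cavity instances.** Call two cavity instances at $v$ on the same graph with the same half-edges *$n$-equivalent* if their pins agree at all half-edges located at vertices $w$ with $d_U(v,w)<n$. (For $n=0$ this demands nothing; for $n=1$ it demands agreement at $v$ itself.) Let $D_n$ be the supremum of $|\rho(x(H,v))-\rho(x(H',v))|$ over all $n$-equivalent pairs. Trivially $D_0\le\delta_0$. Let $n\ge1$. Then the half-edges at $v$ agree. If $v$ has an occupied half-edge (hard-core), the difference is $0$. Otherwise (4) applies to both instances with $k$ children values in $\mathcal X$, and $x_i=x_i'$ at half-edges and at padding. Moreover $H_i,H_i'$ are $(n-1)$-equivalent, because the newly created pins agree and $d_{U\setminus v}(u_i,w)<n-1$ implies $d_U(v,w)<n$. So $D_n\le\Psi(D_{n-1})$. As $\Psi$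 is nondecreasing, induction gives $D_n\le\delta_n$, and $D_n\to0$ by Lemma 5.

**Step 2: from $A$ to single spins.** Let $A=\{a_1,\dots,a_l\}$ and $n\ge3$. Sample $\sigma_{a_1},\dots,\sigma_{a_l}$ one after the other under $\tau^1$ and $\tau^2$, each time with a maximal coupling of the conditional laws. The probability that the first disagreement occurs at $a_j$ is bounded by the worst difference of conditional probabilities, so
$$d_{TV}\le\sum_j\sup_s\big|P(\sigma_{a_j}=-\mid\sigma_{a_i}=s_i,i<j;\tau^1)-P(\sigma_{a_j}=-\mid\sigma_{a_i}=s_i,i<j;\tau^2)\big|$$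
with the supremum over feasible $s$. Feasibility does not depend on $\tau$: since $n\ge2$, no vertex of $A$ is adjacent to $S(A,n)$, and in the hard-core case all remaining vertices of $\Lambda_n$ can be left unoccupied.

**Step 3: each conditional law is an instance.** It lives on $U=\Lambda_n\setminus\{a_i:i<j\}$, and edges from $U$ to removed or boundary vertices become pinned half-edges. The pins for $\tau^1,\tau^2$ differ only at vertices $w$ with $d(w,A)=n-1$, hence with $d_U(a_j,w)\ge n-1\ge2$. Apply (4) at $v=a_j$, now with $d$ children after padding. The half-edges at $v$ agree. If one of them is occupied (hard-core), then $v$ is unoccupied in both cases. Otherwise the values $x_i,x_i'$ at edges come from cavity instances whose pins agree at all $w$ with $d_{U\setminus v}(u_i,w)<n-2$, i.e. from $(n-2)$-equivalent ones, and $|\rho(x_i)-\rho(x_i')|\le D_{n-2}\to0$. Since $f\circ\rho^{-1}$ is uniformly continuous on the compact interval $\rho(\mathcal X)$, $\sum f(x_i)-\sum f(x_i')\to0$ uniformly. The marginal of $\sigma_v$ is a Lipschitz (logistic) function of $\sum f(x_i)$. So the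 total variation distance tends to $0$ uniformly in $\tau^1,\tau^2$. $\square$

## 9. The ferromagnet in a field: no metric contracts

For $J>0$ telescoping still works and gives $x(H,v)=B+\sum f(x_i)$. If $k\theta\le1$ the metric of Section 7 works too: $f'\le\theta$ gives $\sqrt{f'(y)}\sum_i\sqrt{f'(x_i)}\le k\theta\le1$, with equality only if all $x_i$ and $y$ are $0$, and this is all that the proof of Lemma 5 used. The trouble is $k\theta>1$, where uniqueness on the tree rests on the field being larger than $B_c>0$.

Take again $d=4$, $J=B=\log2$, where uniqueness holds on $T_4$. Telescoping creates half-edges pinned to $-$, so the estimate must cover input vectors with one entry $-\infty$. Consider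
$$(0,0,-\infty)\ \mapsto\ B+0+0-J=0,\qquad(2\log\varphi,2\log\varphi,-\infty)\ \mapsto\ B+2\log\varphi-J=2\log\varphi,$$
by (3). Whatever strictly increasing $\rho$ we choose, these inputs are at $\rho$-distance $\rho(2\log\varphi)-\rho(0)$ in two coordinates and $0$ in the third, and the outputs are at exactly the same distance. So $\Psi(\delta)\ge\delta$ for this $\delta>0$, and Step 1 of Lemma 5 is false for every $\rho$. The reason is that a vertex with one child pinned to minus sees the branching number $k-1$ and the field $B-J$, and that pair may lie in the nonuniqueness regime although $(k,B)$ does not. This rules out contraction over all inputs, which is what Section 8 needed.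

What the ferromagnet has instead is monotonicity. We need not control all boundary conditions, only the minus boundary from below. The next sections bound it by comparison with an explicit measure, written so that every correction due to cycles has a known sign.

## 10. Edge factors with prescribed means

From here $J>0$, $B\ge0$, and $f$ is (1) with $K=J$. The purpose of this section is to write an Ising measure as a product measure times edge factors that are centered at the means of that product measure.

**Step 1: two-spin tables.** For $m\in(-1,1)$ let $p_m(\eta)=(1+m\eta)/2$ on $\{\pm1\}$, the law with mean $m$; note $p_m(\eta)\propto e^{\eta\operatorname{artanh}m}$. The laws on $\{\pm1\}^2$ with means $m,m'$ are exactly the nonnegative functions $q=\frac14[(1+m\eta)(1+m'\eta')+\chi\eta\eta']$, where $\chi$ is the covariance. Since $p_m(\eta)(\eta-m)=\frac{1-m^2}2\eta$,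
$$q(\eta,\eta')=p_m(\eta)p_{m'}(\eta')\,[1+\kappa(\eta-m)(\eta'-m')],\qquad\chi=\kappa(1-m^2)(1-m'^2).$$
The table is positive exactly for $-\min\{(1+m)(1+m'),(1-m)(1-m')\}<\chi<\min\{(1+m)(1-m'),(1-m)(1+m')\}$. On this interval the logarithm of the odds ratio $q_{++}q_{--}/(q_{+-}q_{-+})$ is smooth, its $\chi$-derivative is a sum of four positive reciprocals, and it increases from $-\infty$ to $\infty$, with value $0$ at $\chi=0$. So a unique $\chi$ gives odds ratio $e^{4J}$, and $\chi>0$ because $J>0$. By the implicit function theorem $\chi$, hence $\kappa=\kappa(m,m')>0$, is continuous in $(m,m')$; $\kappa$ is symmetric by uniqueness. (The same argument gives joint continuity in $(J,m,m')$, also at $J=0$, where $\kappa=0$. Only Theorem B(b) uses this.)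

**Step 2: the factor as an Ising factor.** The function $1+\kappa(\eta-m)(\eta'-m')=q/(p_mp_{m'})$ is positive with odds ratio $e^{4J}$. Its logarithm is a combination of $1,\eta,\eta',\eta\eta'$ with $\eta\eta'$-coefficient $\frac14\log e^{4J}=J$. So, with $\kappa$ symmetric,
$$1+\kappa(m,m')(\eta-m)(\eta'-m')=C\exp\big[J\eta\eta'-a(m,m')\eta-a(m',m)\eta'\big],\tag{6}$$
where $C=C(m,m')>0$, and $a$ is continuous on $(-1,1)^2$, being an explicit combination of logarithms of the four positive values on the left. For $m=m'=0$ this is the familiar $1+\tanh J\,\eta\eta'=e^{J\eta\eta'}/\cosh J$.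

**Step 3: the diagonal.** Let $y=y(m)$ be the unique solution of $y+f(y)=\operatorname{artanh}m$; it is continuous and increasing in $m$. The law $q\propto\exp(J\eta\eta'+y\eta+y\eta')$ has odds ratio $e^{4J}$ and marginal fields $y+f(y)$, so both means are $m$, and it is the table of Step 1. Dividing by $p_mp_m$ leaves the exponent $J\eta\eta'+(y-\operatorname{artanh}m)(\eta+\eta')$. Hence
$$a(m,m)=f(y(m)),\qquad\text{in particular }a(0,0)=0,\quad\kappa(0,0)=\tanh J.\tag{7}$$

**Step 4: the whole graph.** For finite $\Lambda\subset V$ and $m\in(-1,1)^\Lambda$ put $b_v(m)=\operatorname{artanh}m_v-\sum_{u\sim v,\,u\in\Lambda}a(m_v,m_u)$. By (6),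
$$\prod_{v\in\Lambda}p_{m_v}(\eta_v)\prod_{uv\in E(\Lambda)}\big[1+\kappa(m_u,m_v)(\eta_u-m_u)(\eta_v-m_v)\big]\ \propto\ \exp\Big[J\sum_{uv\in E(\Lambda)}\eta_u\eta_v+\sum_{v\in\Lambda}b_v(m)\eta_v\Big].\tag{8}$$
The right side is the Ising measure with fields $b_v(m)$.

**Step 5: signs of moments.** For $0\le m<1$ and $j\ge1$, summing over $\eta=-1$ and $\eta=1$,
$$\mathbb E_{p_m}(m-\eta)^j=\tfrac{1-m}2(1+m)^j+\tfrac{1+m}2(-1)^j(1-m)^j=\tfrac{1-m^2}2\big[(1+m)^{j-1}+(-1)^j(1-m)^{j-1}\big].$$
Since $1+m\ge1-m\ge 0$,
$$\mathbb E_{p_m}\big[(m-\eta)^j\big]\ge0\qquad(j\ge0,\ 0\le m<1).\tag{9}$$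

**Example.** On a finite tree the measure (8) has mean exactly $m_v$ at $v$. Expand the edge factors in $\mathbb E[(m_v-\eta_v)\prod(\cdots)]$: a nonempty edge set $F$ has a leaf other than $v$, which contributes $\mathbb E_{p_m}(m-\eta)=0$, and $F=\emptyset$ contributes $0$ at $v$. On a triangle with all means $m>0$ exactly one term survives, $F$ equal to the whole triangle, with third moment at $v$ equal to $\frac{1-m^2}2[(1+m)^2-(1-m)^2]=2m(1-m^2)>0$ and positive second moments at the other two vertices. So the mean of $\eta_v$ is strictly below $m$. The cycle pushes in one direction only.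

## 11. A slowly varying profile

Let $G$ be an infinite $d$-regular graph, $A$ finite, and assume (i) or (ii) of Lemma 1. For $v\in A$ let $P_n(v),Q_n(v)$ be the expectations of $\sigma_v$ in $\Lambda_n$ with all-plus and all-minus boundary. By Holley, the measure with boundary $\tau$ lies stochastically between these two. In a monotone coupling with the minus measure, the probability of disagreement at $v$ is half the difference of the means. So the total variation distance on $A$ between boundary $\tau$ and the minus boundary is at most $\frac12\sum_{v\in A}(P_n(v)-Q_n(v))$. By the triangle inequality it suffices to prove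
$$P_n(v)-Q_n(v)\to0\qquad(v\in A).\tag{10}$$

Put $\eta=-\sigma$ and $\Lambda=\Lambda_n$. The minus-boundary measure becomes the Ising measure on $\Lambda$ with coupling $J$ and $\eta$-fields $\beta_v=-B+Je_v$, where $e_v$ is the number of neighbors of $v$ outside $\Lambda$. If $e_v>0$ then $d(v,A)=n-1$. The purpose of this section is to find means $m$ with $b_v(m)\ge\beta_v$ everywhere that are small at $A$. By FKG the measure (8) then lies above the minus-boundary measure in the variable $\eta$.

**Choice of constants.** In case (i) let $y_0=0$; in case (ii) let $y_0>0$ be arbitrary. Let $m_0=\tanh(y_0+f(y_0))$. Then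
$$\varepsilon:=\inf_{y\ge y_0}\big(y-kf(y)+B\big)>0.$$
In case (i) it equals $B-B_c$. In case (ii), strict concavity gives $kf(y)<k\theta y\le y$ for $y>0$, and $y-kf(y)\to\infty$. Choose $Y>y_0$ with $d(J-f(Y))\le\varepsilon/2$, possible since $f(Y)\to J$, and set $M=\tanh(Y+f(Y))>m_0$. By uniform continuity of $a$ on $[0,M]^2$ choose $\delta>0$ with $|a(m,m')-a(m,m)|\le\varepsilon/(2d)$ whenever $m,m'\in[0,M]$ and $|m-m'|\le\delta$. Choose an integer $L\ge1$ with $(M-m_0)/L\le\delta$.

**Profile.** With $r_v=n-1-d(v,A)\ge0$, set
$$m_v=M-(M-m_0)\min(r_v,L)/L.$$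
So $m_v=M$ next to the boundary, and it descends in $L$ small steps to $m_0$. Neighbors have $r$-values differing by at most 1, so $|m_u-m_v|\le\delta$. Write $y_v=y(m_v)\in[y_0,Y]$.

**Claim.**
$$b_v(m)\ge\beta_v\quad\text{for all }v\in\Lambda.\tag{11}$$
Each of the $d-e_v$ inner neighbors has $a(m_v,m_u)\le f(y_v)+\varepsilon/(2d)$, by (7) and the choice of $\delta$. If $e_v>0$ then $r_v=0$, $y_v=Y$, and $J\le f(y_v)+\varepsilon/(2d)$; so each outer edge costs no more than an inner one. Therefore
$$b_v(m)-\beta_v\ge\operatorname{artanh}m_v-df(y_v)-\tfrac\varepsilon2+B=y_v-kf(y_v)+B-\tfrac\varepsilon2\ge\tfrac\varepsilon2,$$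
because $\operatorname{artanh}m_v=y_v+f(y_v)$. The tree condition has entered in the form $\varepsilon>0$, and $L$ does not depend on $n$, $G$ or $A$.

## 12. Zero field: all corrections push the mean below the profile

Let $B=0$ and $k\theta\le1$. Let $\nu$ be the probability measure proportional to (8), and let $n>L$. For $v\in A$, $r_v=n-1\ge L$, so $m_v=m_0$. Put $\zeta_u=m_u-\eta_u$, so each edge factor is $1+\kappa_{uw}\zeta_u\zeta_w$ with $\kappa_{uw}=\kappa(m_u,m_w)>0$. Expanding the product, $\mathbb E_\nu[\zeta_v]$ is a positive multiple of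
$$\sum_{F\subset E(\Lambda)}\Big(\prod_{e\in F}\kappa_e\Big)\prod_{u\in\Lambda}\mathbb E_{p_{m_u}}\big[\zeta_u^{\deg_F(u)+1_{u=v}}\big]\ge0$$
by (9). So $\langle\eta_v\rangle_\nu\le m_0$. By (11) and FKG, $-Q_n(v)\le\langle\eta_v\rangle_\nu\le m_0$. By spin-flip symmetry $P_n(v)=-Q_n(v)$, so $0\le P_n(v)-Q_n(v)\le2m_0$ for $n>L$. As $y_0>0$ was arbitrary, $m_0$ is an arbitrarily small positive number, and (10) follows.

## 13. Positive field: minus lies above free, and free meets plus

Let $B>0$, $B>B_c$. Now $m_0=0$, and the argument of Section 12 would give only that $Q_n(v)\ge0$ for $n>L$, since there is no spin-flip symmetry. We compare with a third measure. Write $F_n(v)=\langle\sigma_v\rangle_{\Lambda_n}$ for the *free* Ising measure on $\Lambda_n$: edges $E(\Lambda_n)$, coupling $J$, field $B$, no boundary.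

**Step 1: $Q_n(v)\ge F_{n-L-1}(v)$ for $v\in A$ and $n>L+2$.** The purpose is to show that, a bounded distance inside, the minus boundary has lost against the field. Let $D=\Lambda_{n-L-1}=\{v:r_v\ge L+1\}\supset A$. If $v\in D$, then $v$ and all its neighbors have $m=0$, so $b_v(m)=0$ by (7), and $e_v=0$. Let $\nu'$ be the probability measure on $\{\pm1\}^\Lambda$ proportional to (8) times $\prod_{v\in D}e^{-B\eta_v}$. Its $\eta$-fields are $b_v(m)\ge\beta_v$ off $D$ and $-B=\beta_v$ on $D$. By FKG, $Q_n(v)\ge-\langle\eta_v\rangle_{\nu'}$.

With $\zeta_u=m_u-\eta_u$, so $\zeta_u=-\eta_u=\sigma_u$ on $D$, expand the factors of the edges not contained in $D$ and integrate out the spins off $D$: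
$$\sum_{F\subset E(\Lambda)\setminus E(D)}\Big(\prod_{e\in F}\kappa_e\Big)\prod_{u\in\Lambda\setminus D}\mathbb E_{p_{m_u}}\big[\zeta_u^{\deg_F(u)}\big]\prod_{v\in D}\sigma_v^{\deg_F(v)}=\sum_{X\subset D}c_X\sigma_X,\qquad c_X\ge0,\ c_\emptyset\ge1,$$
by (9); the term $F=\emptyset$ contributes $1$ to $c_\emptyset$. On $D$, $p_0$ is uniform, and for edges inside $D$ the factor is $1+\kappa(0,0)\sigma\sigma'\propto e^{J\sigma\sigma'}$. Together with $e^{-B\eta_v}=e^{B\sigma_v}$ this is the free measure $\langle\cdot\rangle_D$. By GKS, for $v\in A$,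
$$-\langle\eta_v\rangle_{\nu'}=\frac{\sum_Xc_X\langle\sigma_v\sigma_X\rangle_D}{\sum_Xc_X\langle\sigma_X\rangle_D}\ge\langle\sigma_v\rangle_D.$$
The denominator is positive since $c_\emptyset\ge1$. Hence
$$Q_n(v)\ge F_{n-L-1}(v).\tag{12}$$

**Step 2: an interpolation between free and plus.** Consider the graph on $\Lambda_{n+1}=\Lambda_n\cup S(A,n)$ whose edges are those with at least one endpoint in $\Lambda_n$. Use coupling $J$, field $B$ on $\Lambda_n$, and factors $(1+t_u\sigma_u)$, $t_u\in[0,1]$, for $u\in S(A,n)$. Fix $v\in A$ and let $\psi(t)$ be $\langle\sigma_v\rangle$ with all $t_u=t$. Then: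

* $\psi(1)=P_n(v)$, since $1+\sigma_u$ forces $\sigma_u=+$;
* $\psi(0)\ge F_n(v)$ by GKS, on deleting the edges to $S(A,n)$;
* with $s=\tanh B\in(0,1)$, so that $1+s\sigma\propto e^{B\sigma}$, $\psi(s)\le F_{n+1}(v)$ by GKS, on adding the edges inside $S(A,n)$.

**Step 3: $\psi$ is concave on $[0,1]$.** Let all $t_u\in[0,1)$; the factors correspond to fields $h_u=\operatorname{artanh}t_u\ge0$. As a function of a single $t_u$, $\langle\sigma_v\rangle=\frac{\alpha+t_u\beta}{1+t_u\gamma}$, where $\alpha,\beta,\gamma$ are $\langle\sigma_v\rangle,\langle\sigma_v\sigma_u\rangle,\langle\sigma_u\rangle$ at $t_u=0$. Its second derivative is $-2\gamma(\beta-\alpha\gamma)/(1+t_u\gamma)^3\le0$ by GKS. For $u\ne w$, $\partial_{t_u}\partial_{t_w}\langle\sigma_v\rangle$ equals $\frac1{(1-t_u^2)(1-t_w^2)}\partial_{h_u}\partial_{h_w}\langle\sigma_v\rangle\le0$ by GHS. Now $\psi''$ is the sum of all these second derivatives, so $\psi''\le0$ on $[0,1)$. And $\psi$ is continuous at $1$, as a ratio of polynomials in $t$ with positive denominator on $[0,1]$.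

**Step 4: the squeeze.** Concavity compares the slopes on $[s,1]$ and $[0,s]$:
$$P_n-F_{n+1}\le\psi(1)-\psi(s)\le\tfrac{1-s}s\big(\psi(s)-\psi(0)\big)\le\tfrac{1-s}s\,(F_{n+1}-F_n).$$
By GKS, $F_n$ is nondecreasing in $n$, and it is bounded by 1, so the right side tends to $0$ and $\limsup_nP_n(v)\le\lim_nF_n(v)$. With (12), $F_{n-L-1}(v)\le Q_n(v)\le P_n(v)$, and (10) follows.

## 14. Assembling Theorem A

Suppose $(g,h)$ has uniqueness on $T_d$. By Section 4 we are in a trivial case, or in one of the three families up to a gauge that changes no conditional law on any $d$-regular graph. For the antiferromagnet and the hard-core model, Lemma 2 gives $kf'(x^*)\le1$ and Proposition 6 gives uniqueness on every infinite $d$-regular graph. For the ferromagnet, Lemma 1 gives (i) or (ii), and Sections 11–13 prove (10), hence uniqueness on every infinite $d$-regular graph. $\blacksquare$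

## 15. Thresholds, bounded degree, and irregular graphs: proof of Theorem B

**(a).** Necessity is Lemmas 1 and 2 (with a spin flip if $B<0$). Sufficiency is Sections 6–13, where only the conclusions of Lemmas 1 and 2 were used. For the formula for $B_c$: $kf(y)-y$ is concave on $[0,\infty)$, and by (2) $kf'(y)=1$ reads $\cosh2y=k\sinh2J-\cosh2J$. This has a solution $y>0$ iff $k\sinh2J>1+\cosh2J$, i.e. iff $k\tanh J>1$; otherwise the maximum is at $y=0$ and $B_c=0$. For hard-core, $x^*=\log\lambda-k\log(1+R^*)$ reads $R^*(1+R^*)^k=\lambda$, whose left side is increasing. And $kR^*\le1+R^*$ iff $R^*\le1/(k-1)$ iff $\lambda\le\frac1{k-1}\big(\frac k{k-1}\big)^k=k^k/(k-1)^{k+1}$.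

**(b).** We go through Sections 10–13 with $\kappa_{J_e},a_{J_e}$ in place of $\kappa,a$; write $f_{J'}$, $y_{J'}$ for $f$, $y(\cdot)$ at coupling $J'$, with $f_0=0$. In the zero-field case put $B=0$.

*Edge factors.* By Step 1 of Section 10, $\kappa_{J'}$ and $a_{J'}$ are jointly continuous in $(J',m,m')\in[0,J]\times[0,M]^2$, and $\kappa_{J_e}\ge0$.

*Comparison on the diagonal.* If $y+f_{J'}(y)=\operatorname{artanh}m$ with $m\ge0$, then $y\ge 0$ is nonincreasing in $J'$, because $f_{J'}(y)$ is nondecreasing in $J'$ for $y\ge0$. So $a_{J'}(m,m)=\operatorname{artanh}m-y_{J'}(m)$ is nondecreasing in $J'$, and $a_{J_e}(m,m)\le f_J(y_J(m))$.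

*Profile.* Take $y_0,\varepsilon,Y,M$ as in Section 11, for $J$ and $B$, and choose $\delta$ by uniform continuity of $(J',m,m')\mapsto a_{J'}(m,m')$ on $[0,J]\times[0,M]^2$. With $y_v=y_J(m_v)$, each inner edge at $v$ contributes at most $f_J(y_v)+\varepsilon/(2d)$, and each outer edge, present only if $y_v=Y$, contributes $J_e\le J\le f_J(y_v)+\varepsilon/(2d)$. There are at most $d$ edges and $f_J(y_v)\ge0$, so with $\beta_v=-B_v+\sum_{\text{outer }e}J_e$
$$b_v(m)-\beta_v\ge\operatorname{artanh}m_v-df_J(y_v)-\tfrac\varepsilon2+B_v\ge\tfrac\varepsilon2,$$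
which is (11).

*Remaining steps.* The reduction to (10) and Section 12 use only signs and monotonicity and are unchanged. In Step 1 of Section 13, use the factors $e^{-B_v\eta_v}$ on $D$; again $a_{J_e}(0,0)=0$ and $\kappa_{J_e}(0,0)=\tanh J_e$, so the free measure on $D$ has couplings $J_e$ and fields $B_v$. In Steps 2–4 use couplings $J_e$ and fields $B_v$ on $\Lambda_n$; $\psi(s)\le F_{n+1}$ with $s=\tanh B$ holds since $B_v\ge B$ on $S(A,n)$. This proves uniqueness.

*Optimality* is Lemma 1: for $0<B\le B_c$ uniqueness fails on $T_d$.

**(c).** This is Proposition 6, as instances with totals below $d$ and padding were allowed from the start.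

**(d).** Choose $J$ with $(d-2)\tanh J>1$, possible since $d\ge4$, and $c>B_c(d,J)$, $c>0$. Set $h(s,t)=Jst+c(s+t)$, $g(s)=-(d-1)cs$. On an $r$-regular graph each vertex collects $rc$ from its edges, so this is the Ising model with coupling $J$ and field $(r-d+1)c$. For $r=d$ the field is $c>B_c(d,J)$, so uniqueness holds on $T_d$ by (a). For $r=d-1\ge3$ the field is $0$ and $(d-2)\tanh J>1$, so uniqueness fails on $T_{d-1}$ by Lemma 1 with $d-1$ in place of $d$. $\blacksquare$
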